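# A uniformly convex space none of whose nonstandard hulls is hyperfinite-dimensional

## 1. Hilbert space has a hyperfinite-dimensional hull

We work with a set-theoretical structure $\mathcal R$ that contains the real numbers and all spaces under discussion, and with an extension ${}^*\mathcal R$ of it. The tool is the transfer principle: a bounded first-order statement about objects of $\mathcal R$ is true if and only if the corresponding statement about their ${}^*$-images is true. An object is *internal* if it is an element of some ${}^*A$ with $A\in\mathcal R$. An element of ${}^*\mathbb R$ is *finite* if it is bounded in modulus by a standard number, and *infinitesimal* if its modulus is below every standard positive number. Every finite $x$ has a standard part ${}^\circ x\in\mathbb R$ with $x-{}^\circ x$ infinitesimal, and $x\approx y$ means that $x-y$ is infinitesimal. The extension is *$\aleph_1$-saturated* if every countable family of internal sets with the finite intersection property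 has nonempty intersection.

**Definition (hull).** Let $V$ be an internal normed space. Its nonstandard hull $\hat V$ is the quotient of the space of elements of finite norm by the space of elements of infinitesimal norm; $\pi$ denotes the quotient map, and $\|\pi(x)\|={}^\circ\|x\|$. For a real Banach space $E$ we write $\hat E$ for the hull of ${}^*E$. A *hyperfinite-dimensional* Banach space is a hull $\hat W$, where $W$ is an internal normed space of ${}^*$-finite dimension, that is, with an internal basis $x_1,\dots,x_d$ for some $d\in{}^*\mathbb N$. The number $d$ may be infinite.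

Under $\aleph_1$-saturation hulls are complete. The example to keep in mind is the ultrapower. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N=\{1,2,\dots\}$; the ultrapower extension it defines is $\aleph_1$-saturated. Then $\hat E$ is the space of bounded sequences $(x_n)$ in $E$ with seminorm $\lim_{\mathcal U}\|x_n\|$, modulo the sequences of seminorm $0$. A sequence of finite-dimensional spaces $W_n$ defines an internal $W$ of ${}^*$-finite dimension, and $\hat W$ is the ultraproduct of the $W_n$.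

**Proposition 1.** For the ultrapower extension given by $\mathcal U$, let $W$ be defined by $W_n=\mathrm{span}(e_1,\dots,e_n)\subset\ell_2$. Then $\hat W$ is isometrically isomorphic to $\hat\ell_2$.

*Proof.* The norms of both hulls satisfy the parallelogram law, since it passes to limits along $\mathcal U$. Both hulls are complete, so they are Hilbert spaces, and it is enough to show that their orthonormal bases have the same cardinality. Both spaces are quotients of subsets of $\ell_2^{\,\mathbb N}$, so both have cardinality at most $\mathfrak c^{\aleph_0}=\mathfrak c$, and an orthonormal basis has at most $\mathfrak c$ elements. Conversely, for $x\in[0,1)$ put $f_x(n)=\lfloor nx\rfloor+1\in\{1,\dots,n\}$ and let $u_x\in\hat W\subset\hat\ell_2$ be the class of $(e_{f_x(n)})_n$. If $x\ne y$ and $n|x-y|\ge1$, then $\lfloor nx\rfloor\neq\lfloor ny\rfloor$. So $\langle e_{f_x(n)},e_{f_y(n)}\rangle=0$ for all but finitely many $n$, and $u_x\perp u_y$. Thus both spaces contain an orthonormal family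 of cardinality $\mathfrak c$, and both have Hilbert dimension $\mathfrak c$. $\square$

What changes for a general Banach space? The question is as follows.

**Problem.** Is there, for every Banach space $E$, some $\aleph_1$-saturated extension (chosen depending on $E$) whose hull $\hat E$ is isomorphic, not necessarily isometric, to a hyperfinite-dimensional Banach space?

It comes from the paper printed as "HYPERFINITE-DIMENSIONAL SUBSPACES OF", https://www.ams.org/journals/proc/1980-080-04/S0002-9939-1980-0587935-1/S0002-9939-1980-0587935-1.pdf. The following is known. By a result of Henson, $E$ has a hull isometric to a hyperfinite-dimensional space if and only if $E$ has an ultrapower isometric to an ultraproduct of finite-dimensional spaces. No hull of $c_0$ is isometric to a hyperfinite-dimensional space. But, again by Henson, under a suitable isomorphism property of ${}^*\mathcal R$ the hull $\hat c_0$ is isomorphic to $\hat\ell_\infty(\omega)$, the hull of the space of elements of ${}^*\ell_\infty$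 supported in $\{1,\dots,\omega\}$, for any infinite integer $\omega$. Finally, every $L^p(\mu)$ with $1<p<\infty$ and every $C(K)$ has a hull isomorphic to a hyperfinite-dimensional space; we call this *fact (4)*. The answer to the problem is no.

**Theorem 2.** Let $p_1\in[4/3,2)$. There is a separable real Banach space $E$ such that

1. if $\hat E$ is a nonstandard hull of $E$ and $\hat W$ is a nonstandard hull of an internal normed space $W$ of ${}^*$-finite dimension (possibly with respect to two different nonstandard extensions; saturation is not needed), then $\hat E$ and $\hat W$ are not isomorphic;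
2. $\|x+y\|^{p_1'}+\|x-y\|^{p_1'}\le 2(\|x\|^{p_1}+\|y\|^{p_1})^{p_1'/p_1}$ in $E$, so $E$ is uniformly convex; and $E=(\bigoplus_\nu E_\nu)_{\ell_2}$ with each $E_\nu$ isomorphic to $\ell_{p_\nu}$, $p_\nu\in[p_1,2)$.

Here $1/p+1/p'=1$ as usual.

## 2. Inclusions, dimensions, and an entropy count

Proposition 1 worked because one cardinal number classifies Hilbert spaces. Without such a classification, a first try at a positive answer is to choose $W\subset{}^*E$ cleverly and hope that $\hat W\subset\hat E$ is everything. This never works when $E$ is infinite-dimensional. By the Riesz lemma, for every finite-dimensional subspace of $E$ there is a unit vector at distance at least $\frac12$ from it. By transfer there is a unit vector $x\in{}^*E$ with $\|x-w\|\ge\frac12$ for all $w\in W$, so $\pi(x)$ is at distance at least $\frac12$ from $\hat W$. Even in Proposition 1 the isomorphism is not the inclusion; it is produced by a choice of bases and has nothing internal about it.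

A first try at a negative answer is to find $E$ with $E\cong E\oplus E$ and to say that a space of finite dimension is not isomorphic to its square. This also stops at once. The space $\hat W$ of Proposition 1 is a Hilbert space of dimension $\mathfrak c=\mathfrak c+\mathfrak c$, hence isometric to its own square. An isomorphism $\hat W\to\hat W\oplus\hat W$ need not come from an internal map, so the dimension of $W$ is not visible in $\hat W$. What can be moved from $\hat W$ to $W$ are statements about a *standard finite number of vectors with standard constants*. So we need a reason for "no finite-dimensional space contains its square" which is approximate and local. Counting separated points gives one.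

**Proposition 3.** Let $Y\ne0$ be a finite-dimensional normed space and $L\ge1$. There are no linear $S_1,S_2:Y\to Y$ with $\|S_k\|\le1$ and $\|S_1x+S_2y\|\ge L^{-1}\max(\|x\|,\|y\|)$ for all $x,y$.

*Proof.* (Dimension gives this immediately; the point is another proof.) Let $n(c)$ be the largest number of points of the unit ball with mutual distances at least $c$; it is finite by compactness. *Doubling:* if $x_1,\dots,x_r$ are $c$-separated, the $r^2$ points $\frac12(S_1x_i+S_2x_j)$ lie in the unit ball and are $\frac c{2L}$-separated. So $n(qc)\ge n(c)^2$ with $q=\frac1{2L}$. *Covering:* let the points $v$ be $cc'$-separated and $\{x_i\}$ a maximal $c$-separated set. Each $v$ is at distance less than $c$ from some $x_i$. For the $v$ assigned to one $x_i$ the points $(v-x_i)/c$ lie in the ball and are $c'$-separated. So $n(cc')\le n(c)n(c')$. Together $n(q)^4\le n(q^2)^2\le n(q^3)\le n(q)^3$, so $n(q)=1$. But $0$ and a unit vector are $q$-separated. $\square$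

This proof uses only the scales $q,q^2,q^3$, so it tolerates errors that are small compared with a power of $1/L$. It still mentions the *operators* $S_1,S_2$, which are not finitely many vectors. The plan is to replace a vector $y$ by a finite tuple of vectors which encodes $y$, $S_1y$, $S_2y$ together, so rigidly that every tuple in a certain unit ball approximately has this form.

## 3. Tuples, a weak seminorm, and the finite-dimensional obstruction

Notation: $|\cdot|$ is the Euclidean norm, $\|\cdot\|_{HS}$ and $\|\cdot\|_{op}$ are the Hilbert–Schmidt and operator norms of matrices, $e_j$ is the unit basis of $\mathbb R^N$, and $j_k:\mathbb R^N\to\mathbb R^{3N}=(\mathbb R^N)^3$ ($k=0,1,2$) are the three coordinate inclusions. $\mathbf E$ is the average over $\varepsilon\in\{\pm1\}^N$, and $b=b_\varepsilon=N^{-1/2}\sum_j\varepsilon_je_j$, a unit vector. From $\mathbf E\varepsilon_i\varepsilon_j=\delta_{ij}$,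
$$\mathbf E\langle b,v\rangle b=\tfrac1Nv,\quad |v|^2=N\,\mathbf E\langle b,v\rangle^2,\quad \tfrac1N\mathrm{tr}A=\mathbf E\langle b,Ab\rangle,\quad \mathbf E|Ab|^2=\tfrac1N\|A\|_{HS}^2,\tag{1}$$
the last for every linear $A$ from $\mathbb R^N$ to a Euclidean space. We write $a\otimes z$ for the map $v\mapsto\langle a,v\rangle z$.

**Definition (datum, $F$, $s$).** A *datum* consists of $N,n\in\mathbb N$, unit vectors $a_i^k\in\mathbb R^N$ ($i\le n$, $k=0,1,2$), and $\beta\in(0,1]$. We write $\alpha=(i,k)$, $a_\alpha=a_i^k$ and $g_i=(a_i^0,a_i^1,a_i^2)\in\mathbb R^{3N}$. For a real normed space $Z$ let $F(Z)=L(\mathbb R^{3N},Z)$ with the norm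
$$\|T\|_F=\max_{i,j,k}\{\|Tg_i\|,\ \|Tj_ke_j\|\},$$
and for $T\in L(\mathbb R^N,Z)$ let
$$s_Z(T)=\inf\Big\{\sum_\alpha\|z_\alpha\|+\beta(\mathbf E\|w_\varepsilon\|^2)^{1/2}:\ \tfrac1N T=\sum_\alpha a_\alpha\otimes z_\alpha+\mathbf E\,b_\varepsilon\otimes w_\varepsilon\Big\}.$$

An element of $F(Z)$ is a tuple of $3N$ vectors, split in three blocks $Tj_0,Tj_1,Tj_2$. The norm $\|\cdot\|_F$ decides which tuples are allowed; the much weaker seminorm $s_Z$ measures single blocks.

*Example.* Let $N=n=1$ and $a_1^0=a_1^1=a_1^2=1$. Then $T\in F(Z)$ is a triple $(x^0,x^1,x^2)$ and $\|T\|_F=\max(\|x^0+x^1+x^2\|,\|x^0\|,\|x^1\|,\|x^2\|)$. Identify $T\in L(\mathbb R,Z)$ with $x=T1$. Then $s_Z(x)=\beta\|x\|$: the choice $z_\alpha=0$, $w_\varepsilon=\varepsilon x$ has cost $\beta\|x\|$, and every representation satisfies $\|x\|\le\sum\|z_\alpha\|+\mathbf E\|w_\varepsilon\|\le\beta^{-1}\cdot(\text{cost})$ because $\beta\le1$.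

**Lemma 4.**

* (S1) $s_Z$ is a seminorm and $s_Z(T)\le\beta(\mathbf E\|Tb\|^2)^{1/2}$.
* (S2) $s_{Z'}(JT)\le\|J\|\,s_Z(T)$ for $J\in L(Z,Z')$.
* (S3) $s_Z(T)=\sup\{\frac1N|\mathrm{tr}(RT)|:R\in\mathcal R(Z)\}$, where $\mathcal R(Z)$ is the set of bounded linear $R:Z\to\mathbb R^N$ with $\|R^*a_\alpha\|_{Z^*}\le1$ for all $\alpha$ and $(\mathbf E\|R^*b\|^2)^{1/2}\le\beta$; here $R^*v=\langle v,R\,\cdot\rangle$.

*Proof.* (S1) Homogeneity and subadditivity are clear from the definition. By (1), $\mathbf E\,b\otimes Tb=\frac1NT$, so $w_\varepsilon=Tb_\varepsilon$, $z_\alpha=0$ is a representation; this gives the bound. (S2) Apply $J$ to a representation.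

(S3) "$\ge$": for $R\in\mathcal R(Z)$ and any representation, $\frac1N\mathrm{tr}(RT)=\sum_\alpha\langle a_\alpha,Rz_\alpha\rangle+\mathbf E\langle b_\varepsilon,Rw_\varepsilon\rangle$. Its modulus is at most $\sum_\alpha\|z_\alpha\|+\mathbf E\|R^*b_\varepsilon\|\|w_\varepsilon\|\le\sum\|z_\alpha\|+\beta(\mathbf E\|w_\varepsilon\|^2)^{1/2}$ by Cauchy–Schwarz. "$\le$": by Hahn–Banach there is a linear functional $\Phi$ on $L(\mathbb R^N,Z)=Z^N$ with $|\Phi|\le s_Z$ and $\Phi(T)=s_Z(T)$. By (S1) it is continuous, so $\Phi(T')=\sum_j\phi_j(T'e_j)$ with $\phi_j\in Z^*$, that is, $\Phi(T')=\frac1N\mathrm{tr}(RT')$ with $Rz=N\sum_j\phi_j(z)e_j$. Testing $T'=Na_\alpha\otimes z$, for which $s_Z(T')\le\|z\|$, gives $|\langle a_\alpha,Rz\rangle|\le\|z\|$. Testing $T'=N\,\mathbf E\,b_\varepsilon\otimes w_\varepsilon$ gives $|\mathbf E\langle b_\varepsilon,Rw_\varepsilon\rangle|\le\beta(\mathbf E\|w_\varepsilon\|^2)^{1/2}$ for all $(w_\varepsilon)$, which is $(\mathbf E\|R^*b\|^2)^{1/2}\le\beta$. So $R\in\mathcal R(Z)$.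 $\square$

**Definition (Property $\Pi(L,\gamma)$).** Let $L\ge1$, $\gamma>0$, and fix a datum. A normed space $Z$ has $\Pi(L,\gamma)$ if, with $s=s_Z$:

* (a) for $\|T_1\|_F,\|T_2\|_F\le1$ there is $U$ with $\|U\|_F\le L$ and $s(Uj_0-T_1j_1-T_2j_2)\le L\gamma$;
* (b) for such $T_1,T_2$: $s(T_1j_1+T_2j_2)\ge L^{-1}\max_i s(T_ij_0)-L\gamma$;
* (c) for $\|T\|_F\le1$ there is $T'$ with $\|T'\|_F\le L(s(Tj_0)+\gamma)$ and $s((T-T')j_0)\le L\gamma$;
* (d) there is $T$ with $\|T\|_F\le1$ and $s(Tj_0)\ge1/L$.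

Think of $Tj_0,Tj_1,Tj_2$ as $y,S_1y,S_2y$. Then (a) says that $S_1y_1+S_2y_2$ is again the zeroth block of an allowed tuple, (b) is the lower bound of Proposition 3, and (c) replaces the rescaling $(v-x_i)/c$, now that the ball and the distance come from different norms.

*Example.* For the datum with $N=n=1$ above, small $\gamma$ is impossible in every $Z$. Property (d) gives $x^0$ with $\|x^0\|\le1$ and $\beta\|x^0\|\ge1/L$, so $\beta\ge1/L$ and $Z\ne0$. Now take a unit vector $x$, $T_1=(x,0,0)$ and $T_2=0$. Then (b) reads $0\ge L^{-1}\beta-L\gamma$, so $\gamma\ge L^{-3}$. The tuple $(x,0,0)$, which carries no copy of $x$ in its other blocks, ought to have large $F$-norm. A useful datum and space must make it so.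

**Lemma 5.** If $\gamma\le2^{-8}L^{-8}$, no finite-dimensional $Y$ has $\Pi(L,\gamma)$ (for any datum).

*Proof.* Suppose $Y$ has it. Let $\mathbb B=\{T\in F(Y):\|T\|_F\le1\}$, a compact set. For $c>0$ let $n(c)$ be the largest cardinality of a subset of $\mathbb B$ with $s((T-T')j_0)\ge c$ for distinct members ("$c$-separated"). Since $T\mapsto s(Tj_0)$ is a continuous seminorm, $n(c)$ is finite; it is at least $1$ and nonincreasing in $c$.

**Doubling.** *If $c\ge8L^2\gamma$ then $n(c/2L^2)\ge n(c)^2$.* Let $T_1,\dots,T_r$ be $c$-separated with $r=n(c)$, and take $U_{ij}$ from (a) for the pair $(T_i,T_j)$. Let $(i,j)\ne(i',j')$. Apply (b) to $\frac12(T_i-T_{i'})$ and $\frac12(T_j-T_{j'})$, which lie in $\mathbb B$. Since $i\ne i'$ or $j\neq j'$, we get $s((T_i-T_{i'})j_1+(T_j-T_{j'})j_2)\ge\frac cL-2L\gamma$. Hence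
$$s((U_{ij}-U_{i'j'})j_0)\ge\tfrac cL-2L\gamma-2L\gamma\ge\tfrac c{2L},$$
the last step because $c\ge8L^2\gamma$. So the $r^2$ elements $U_{ij}/L$ of $\mathbb B$ are $c/2L^2$-separated.

**Covering.** *If $c\ge2\gamma$ and $cc'\ge2\gamma$ then $n(4Lcc')\le n(c)n(c')$.* Let $\rho=4Lcc'$, let $\{V\}$ be a $\rho$-separated set in $\mathbb B$ and $\{T_i\}$ a maximal $c$-separated one. By maximality each $V$ has some $T_i$ with $s((V-T_i)j_0)<c$; assign $V$ to one such $i$. For the $V$ assigned to a fixed $i$, apply (c) to $\frac12(V-T_i)\in\mathbb B$: we get $T'_V$ with $\|T'_V\|_F\le L(\frac c2+\gamma)\le Lc$ and $s((\frac12(V-T_i)-T'_V)j_0)\le L\gamma$. For $V\ne V'$ in this class,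
$$s((T'_V-T'_{V'})j_0)\ge\tfrac\rho2-2L\gamma\ge\tfrac\rho4,$$
because $\rho\ge8L\gamma$. So the elements $T'_V/(Lc)$ of $\mathbb B$ are $c'$-separated, and the class has at most $n(c')$ elements.

**Conclusion.** Put $\varphi(c)=n(c/4L)$. Doubling becomes $\varphi(c/2L^2)\ge\varphi(c)^2$ if $c\ge32L^3\gamma$; covering becomes $\varphi(cc')\le\varphi(c)\varphi(c')$ if $c\ge8L\gamma$ and $cc'\ge32L^2\gamma$. Let $q=1/(2L^2)\le\frac12$. We use doubling for $c=q$ and $c=q^2$, and covering for $(c,c')=(q^2,q)$ and $(q,q)$. The conditions needed are $q^2\ge32L^3\gamma$, i.e. $\gamma\le2^{-7}L^{-7}$; $q^2\ge8L\gamma$, i.e. $\gamma\le2^{-5}L^{-5}$; and $q^3\ge32L^2\gamma$, i.e. $\gamma\le2^{-8}L^{-8}$. The others ($q\ge32L^3\gamma$, $q\ge8L\gamma$, $q^2\ge32L^2\gamma$) are weaker. All hold, so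
$$\varphi(q)^4\le\varphi(q^2)^2\le\varphi(q^3)\le\varphi(q^2)\varphi(q)\le\varphi(q)^3,$$
and $\varphi(q)=1$. But for $T$ from (d) the set $\{0,T\}$ is $1/L$-separated and $1/L\ge q/4L$, so $\varphi(q)\ge2$. This is a contradiction. $\square$

## 4. Property $\Pi$ passes through hulls and isomorphisms

The property $\Pi$ was designed to be a statement about standardly many vectors with standard constants. Now we cash this in.

**Lemma 6.** Fix a (standard) datum.

* (i) If $Z$ has $\Pi(L,\gamma)$ and $J:Z\to Z'$ is linear and onto with $\|z\|\le\|Jz\|\le D\|z\|$, then $Z'$ has $\Pi(DL,\gamma)$.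
* (ii) If $E$ has $\Pi(L,\gamma)$, so has $\hat E$.
* (iii) If $W$ is an internal normed space and $\hat W$ has $\Pi(L,\gamma)$ ($L,\gamma$ standard, $\gamma>0$), then $W$ has internally $\Pi(2L,\gamma)$.

*Proof of (i).* By (d), $Z\ne0$, so $D\ge1$. By (S2), $s_Z(T)\le s_{Z'}(JT)\le Ds_Z(T)$; also $\|T\|_F\le\|JT\|_F\le D\|T\|_F$. For (a) and (c) in $Z'$, apply the properties of $Z$ to $J^{-1}T_i$ and $J^{-1}T$, which have $F$-norm at most $1$, and take $JU$ and $JT'$. For instance, in (c), $\|JT'\|_F\le DL(s_Z(J^{-1}Tj_0)+\gamma)\le DL(s_{Z'}(Tj_0)+\gamma)$ and $s_{Z'}((T-JT')j_0)\le DL\gamma$. For (b),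
$$s_{Z'}(T_1j_1+T_2j_2)\ge s_Z(J^{-1}T_1j_1+J^{-1}T_2j_2)\ge L^{-1}\max_is_Z(J^{-1}T_ij_0)-L\gamma\ge(DL)^{-1}\max_is_{Z'}(T_ij_0)-L\gamma .$$
For (d) use $D^{-1}JT$: its $F$-norm is at most $1$ and $s_{Z'}(D^{-1}JTj_0)\ge D^{-1}s_Z(Tj_0)\ge(DL)^{-1}$.

**Lifting.** *This step compares $F$ and $s$ in an internal space with those in its hull.* Let $V$ be an internal normed space. As $N,n$ are standard, every internal linear $\tilde T:{}^*\mathbb R^d\to V$ ($d=N$ or $3N$) with all $\tilde Te_j$ finite induces a linear $T:\mathbb R^d\to\hat V$, $Tv=\pi(\tilde Tv)$; we call $\tilde T$ a *lift* of $T$. Every linear $T:\mathbb R^d\to\hat V$ has a lift: lift the finitely many vectors $Te_j$ and extend linearly. Since the maximum in $\|\cdot\|_F$ is over standardly many standard vectors, $\|T\|_F={}^\circ\|\tilde T\|_F$. We claim $s_{\hat V}(T)={}^\circ s_V(\tilde T)$.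

"$\le$": by (S1), $s_V(\tilde T)$ is finite. Take an internal representation of $\frac1N\tilde T$ whose cost exceeds $s_V(\tilde T)$ by at most an infinitesimal. Since there are standardly many $z_\alpha,w_\varepsilon$ and $\beta>0$ is standard, they are all finite. Applying $\pi$ gives a representation of $\frac1NT$ with cost ${}^\circ s_V(\tilde T)$.

"$\ge$": lift the vectors of a representation of $\frac1NT$ to $V$. They represent $\frac1N\tilde T_1$, where $\tilde T_1$ is another lift of $T$, so $(\tilde T-\tilde T_1)v$ is infinitesimal for every standard $v$. By (S1), $s_V(\tilde T-\tilde T_1)\le\beta(\mathbf E\|(\tilde T-\tilde T_1)b\|^2)^{1/2}\approx0$. So $s_V(\tilde T)$ exceeds the cost by at most an infinitesimal, and the claim follows on taking the infimum over representations.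

*Proof of (ii).* By transfer ${}^*E$ has $\Pi(L,\gamma)$ internally. Given $T$ into $\hat E$ with $\|T\|_F\le1$, a lift $\tilde T$ divided by $\max(1,\|\tilde T\|_F)\approx1$ is a lift of $F$-norm at most $1$. Apply the internal properties (a)–(c) to such lifts, note that the resulting $U$, $T'$ have finite $F$-norm and so induce maps into $\hat E$, and take standard parts. For (d), the standard $T$ for $E$, viewed in ${}^*E$, induces a map with the same $F$-norm and the same value of $s$.

*Proof of (iii).* Internal maps of $F$-norm at most $1$ induce maps of $F$-norm at most $1$ into $\hat W$. Apply (a)–(c) in $\hat W$ and lift $U$ and $T'$; for (d) lift $T$ to a map of $F$-norm at most $1$. All estimates then hold in $W$ up to infinitesimals, and since $L$, $L\gamma$, $1/L$ are standard and positive, these are absorbed in the factor $2$. With $\iota$ standing for a positive infinitesimal: $L+\iota\le2L$; $L\gamma+\iota\le2L\gamma$; $L(s+\gamma)+\iota\le2L(s+\gamma)$; $L^{-1}\max s-L\gamma-\iota\ge(2L)^{-1}\max s-2L\gamma$;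 $1/L-\iota\ge1/2L$. $\square$

**Proposition 7.** Suppose there are a constant $L_0\ge1$, data $\mathfrak d_\nu$ and numbers $\gamma_\nu>0$, $\gamma_\nu\to0$, such that $E$ has $\Pi(L_0,\gamma_\nu)$ for $\mathfrak d_\nu$, for every $\nu$. Then item 1 of Theorem 2 holds for $E$.

*Proof.* Let $J:\hat E\to\hat W$ be an isomorphism, scaled so that $\|J^{-1}\|\le1$, and put $D=\|J\|$, a standard real number. By Lemma 6, $\hat E$ has $\Pi(L_0,\gamma_\nu)$, $\hat W$ has $\Pi(DL_0,\gamma_\nu)$, and $W$ has internally $\Pi(2DL_0,\gamma_\nu)$, always for $\mathfrak d_\nu$ and for every standard $\nu$. (Part (ii) uses the extension in which $\hat E$ is formed and part (iii) the one of $\hat W$; they may differ.) Choose $\nu$ with $\gamma_\nu\le2^{-8}(2DL_0)^{-8}$. Lemma 5, for this standard datum and these standard constants, says that for all $d$ and all norms on $\mathbb R^d$ the resulting space fails $\Pi(2DL_0,\gamma_\nu)$. By transfer no internal space of ${}^*$-finite dimension has it. This is a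 contradiction. $\square$

## 5. Tuples that remember a sequence and its two copies

What should the blocks encode? Let $M=\{1,2,3,\dots\}$, $S_0m=m$, $S_1m=2m$, $S_2m=2m+1$, and $S_ke_m=e_{S_km}$ on sequences. Thus $S_1,S_2$ are isometries of each $\ell_p(M)$ with disjointly supported ranges (the even numbers, and the odd numbers $\ge3$).

**Lemma 8.** Let a datum, a normed space $Z$, $p\in[1,\infty)$ and $\gamma>0$ be given, and a linear map $y\mapsto\iota_y$ from $\ell_p(M)$ to $F(Z)$. Write $[y]=\iota_yj_0$, and assume $\iota_yj_k=[S_ky]$ for $k=0,1,2$, and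

* (P1) $\|\iota_y\|_F\le3\|y\|_p$;
* (P2) $\frac13\|y\|_p\le s_Z([y])\le4\|y\|_p$;
* (P3) if $\|T\|_F\le1$, there is $y\in\ell_p(M)$ with $\|y\|_p\le3$ and $s_Z(Tj_k-[S_ky])\le\gamma$ for $k=0,1,2$.

Then $Z$ has $\Pi(18,\gamma)$.

*Proof.* For $T,T_i$ of $F$-norm at most $1$ let $y,y_i$ be as in (P3), and $s=s_Z$.

(a) Let $U=\iota_{S_1y_1+S_2y_2}$. Then $\|U\|_F\le3\cdot6=18$ and $Uj_0=[S_1y_1]+[S_2y_2]$, so $s(Uj_0-T_1j_1-T_2j_2)\le2\gamma$.

(b) As $S_1,S_2$ have disjointly supported ranges, $\|S_1y_1+S_2y_2\|_p\ge\|y_i\|_p$ for $i=1,2$. Hence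
$$s(T_1j_1+T_2j_2)\ge\tfrac13\|S_1y_1+S_2y_2\|_p-2\gamma\ge\tfrac13\|y_i\|_p-2\gamma\ge\tfrac1{12}s([y_i])-2\gamma\ge\tfrac1{12}s(T_ij_0)-3\gamma .$$

(c) Let $T'=\iota_y$. Then $\|T'\|_F\le3\|y\|_p\le9s([y])\le9(s(Tj_0)+\gamma)$ and $s((T-T')j_0)\le\gamma$.

(d) Let $T=\frac13\iota_{e_1}$. Then $\|T\|_F\le1$ and $s(Tj_0)\ge\frac19$. $\square$

So we need a space with (P1)–(P3) and small $\gamma$. Condition (P3) is the rigidity: an arbitrary tuple of $F$-norm at most $1$ must look like $\iota_y$ to the seminorm $s$. The tuples we have in mind consist of $\mathbb R^N$-valued sequences. For $x=(x^0,x^1,x^2)\in\mathbb R^{3N}$ put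
$$\iota_mx=\sum_ke_{S_km}\otimes x^k,\qquad\iota_yx=\sum_kS_ky\otimes x^k,$$
where $e_m\otimes x$ and $y\otimes x$ denote $\mathbb R^N$-valued functions on $M$. For example $\iota_1g_i=e_1\otimes a_i^0+e_2\otimes a_i^1+e_3\otimes a_i^2$. Let $y\otimes1$ denote the map $v\mapsto y\otimes v$. Then $\iota_yj_k=(S_ky)\otimes1$, so $[y]=y\otimes1$. The norm will be chosen so that the linked vectors $\iota_mg_i$ have norm at most $1$ while single vectors $e_m\otimes a_i^k$ are expensive. This raises the $F$-norm of tuples like $(x,0,0)$ in the example of Section 3.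

## 6. Random sign vectors

For (P3) we shall recover $y$ from $T$ by averaging $\langle a_i^0,(Tg_i)_m\rangle$ over $i$. For this the $a_i^k$ must be nearly orthogonal and well spread, and for a given matrix $U$ with trace $0$ the numbers $\langle a_i^k,Ua_\alpha\rangle$ must be small for most $i$. We use *Hoeffding's inequality*: for independent uniform signs $\sigma_r$ and real $c_r$, $P(|\sum\sigma_rc_r|>\lambda)\le2e^{-\lambda^2/(2|c|^2)}$.

**Lemma 9.** Let $t\in(0,\frac12]$. For all $N\ge N_0(t)$, with $n=N^4$, there are $a_\alpha\in\{\pm N^{-1/2}\}^N$ such that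

* (V1) $|\langle a_\alpha,a_{\alpha'}\rangle|\le N^{-1/4}$ for $\alpha\ne\alpha'$;
* (V2) $\Gamma:=\frac1n\sum_ig_i\otimes g_i=\frac1N1+\Delta$ on $\mathbb R^{3N}$ with $\|\Delta\|_{HS}\le10N^{-2}$;
* (V3) $\frac1n\sum_i\langle g_i,x\rangle^4\le33N^{-2}|x|^4$ for $x\in\mathbb R^{3N}$;
* (V4) with $\omega=N^{1/2-t/4}$, $\eta=N^{-t/8}$, $\delta=N^{-1/2}$: for every $N\times N$ matrix $U$ with $\|U\|_{HS}\le\sqrt N$ and $\|U\|_{op}\le\omega$ ("admissible"), all but at most $\delta n$ indices $i$ ("good for $U$") satisfy, for all $k,\alpha,j$,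
$$\big|\langle a_i^k,Ua_\alpha\rangle-\delta_{\alpha,(i,k)}\tfrac{\mathrm{tr}\,U}N\big|\le\eta,\qquad|\langle a_i^k,Ue_j\rangle|\le\eta .$$

*Two examples for (V4).* The identity $U=1$ is admissible, and by (V1) every $i$ is good for it, since $N^{-1/4}\le\eta$ and $|\langle a_i^k,e_j\rangle|=N^{-1/2}\le\eta$. The matrix $U=\sqrt N\,e_1\otimes e_1$ has $\|U\|_{HS}=\sqrt N$ but operator norm $\sqrt N>\omega$, so it is not admissible; indeed $\langle a_i^k,Ue_1\rangle=\pm1$ for every $i$, and no $i$ would be good. This is why the operator norm is restricted.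

*Proof.* Choose all signs independently and uniformly. $\mathbb E$ and $P$ refer to this choice, and $g$ is one of the $g_i$, whose $3N$ coordinates are independent uniform $\pm N^{-1/2}$, so $|g|^2=3$.

**(V1).** Given $a_{\alpha'}$, $\langle a_\alpha,a_{\alpha'}\rangle$ is a sign sum with $|c|^2=1/N$. By Hoeffding, (V1) fails with probability at most $9N^8\cdot2e^{-\sqrt N/2}\to0$.

**(V2).** $\mathbb E\,g\otimes g=\frac1N1$, and by independence $\mathbb E\|\Delta\|_{HS}^2\le\frac1n\mathbb E|g|^4=9N^{-4}$. By Markov's inequality (V2) fails with probability at most $9/100=.09$.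

**(V3).** Let $\mathcal Q=\frac1n\sum g_i^{\otimes4}$, with the Euclidean norm on tensors. As before $\mathbb E\|\mathcal Q-\mathbb E\mathcal Q\|^2\le\frac1n\mathbb E|g|^8=81N^{-4}$, so $\|\mathcal Q-\mathbb E\mathcal Q\|\le30N^{-2}$ outside an event of probability at most $81/900=.09$. Pair with $x^{\otimes4}$ and use $\mathbb E\langle g,x\rangle^4\le3N^{-2}|x|^4$ to get the constant $30+3=33$.

**(V4), reduction to a net.** Call $\alpha$ *bad for $U$ at level $\theta$* if one of the inequalities with left vector $a_\alpha$ fails with $\theta$ in place of $\eta$. If $i$ is not good for $U$, some $\alpha=(i,k)$ is bad at level $\eta$, so it suffices to bound the number of bad $\alpha$ by $\delta n$. A maximal $\eta/4$-separated set (in HS norm) of admissible matrices is an $\eta/4$-net. By comparing volumes in dimension $N^2$, its cardinality is at most $(1+8\sqrt N/\eta)^{N^2}\le e^{2N^2\log N}$ for large $N$. If $\|U-U'\|_{HS}\le\eta/4$, the inner products change by at most $\eta/4$ and $\mathrm{tr}/N$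 by at most $N^{-1/2}\eta/4$. So badness for $U$ at level $\eta$ implies badness for $U'$ at level $\eta/2$. Fix $U$ in the net and consider level $\eta/2$. There are three types of bad $\alpha$, and we show that each type has at most $\delta n/3$ members, except with very small probability.

**(V4), type 1: the inequality for $\langle a_\alpha,Ua_\alpha\rangle$ fails.** Write $a_\alpha=N^{-1/2}(\sigma_r)$. As the squares of the signs are $1$, $\langle a_\alpha,Ua_\alpha\rangle-\frac{\mathrm{tr}U}N=\frac1N\sum_{r<s}(U_{rs}+U_{sr})\sigma_r\sigma_s$. This has variance at most $2\|U\|_{HS}^2/N^2\le2/N$. By Chebyshev's inequality the probability that it exceeds $\eta/2$ is at most $8/(N\eta^2)=8N^{-1+t/4}\le8N^{-7/8}=:\pi_0$, and the events are independent over $\alpha$. With $q=\lfloor\delta n/3\rfloor+1$,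
$$P(\#>\delta n/3)\le\binom{3n}q\pi_0^q\le(3en\pi_0/q)^q\le(9e\pi_0/\delta)^q=(72eN^{-3/8})^q\le e^{-q}$$
for large $N$.

**(V4), type 2: some $|\langle a_\alpha,Ue_j\rangle|>\eta/2$.** Here $\langle a_\alpha,Ue_j\rangle$ is a sign sum with $|c|^2=|Ue_j|^2/N\le\omega^2/N$, and $\eta^2N/\omega^2=N^{t/4}$. Hoeffding gives, over the $N$ values of $j$, probability at most $2Ne^{-N^{t/4}/8}\le\pi_0$ for large $N$, again independently over $\alpha$. The bound of type 1 applies.

**(V4), type 3: $|\langle a_\alpha,Ua_{\alpha'}\rangle|>\eta/2$ for some $\alpha'\ne\alpha$.** These events are not independent, so we first select indices that do not interact. Choose such an $\alpha'=\phi(\alpha)$ for each $\alpha$ of type 3, and consider the graph with edges $\{\alpha,\phi(\alpha)\}$. In every subgraph each edge can be charged to an $\alpha$ with edge $\{\alpha,\phi(\alpha)\}$, distinct edges to distinct vertices. So there are at most as many edges as vertices, and some vertex has degree at most $2$. Removing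 such vertices one by one and coloring in reverse order, we color the graph with three colors. So if more than $\delta n/3$ indices are of type 3, there is a set $I$ of $q=\lceil\delta n/9\rceil$ of them, all of one color; hence $\phi(I)\cap I=\emptyset$. For fixed $(I,\phi|_I)$, conditionally on $(a_{\alpha'})_{\alpha'\notin I}$, the events $|\langle a_\alpha,Ua_{\phi(\alpha)}\rangle|>\eta/2$ ($\alpha\in I$) are independent, each of probability at most $2e^{-N^{t/4}/8}$ by Hoeffding, since $|Ua_{\phi(\alpha)}|\le\omega$. There are at most $(3n)^{2q}$ pairs $(I,\phi|_I)$, so the total probability is at most $((3n)^2\,2e^{-N^{t/4}/8})^q\le e^{-q}$ for large $N$.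

**Union.** In all cases $q\ge N^{7/2}/9$, so the union over the net and the three types has probability at most $3e^{2N^2\log N-N^{7/2}/9}\to0$. The total failure probability is below $1$ for large $N$. $\square$

From now on $N\ge20$, so $\|\Delta\|_{op}\le\frac1{2N}$ and $\frac1{2N}1\le\Gamma\le\frac3{2N}1$. Write $\mathrm{av}_i=\frac1n\sum_i$. We collect what will be used. Let $U$ be a linear map from $\mathbb R^{3N}$ to a Euclidean space. Since $\mathrm{av}_i|Ug_i|^2=\mathrm{tr}(U\Gamma U^T)$,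
$$\tfrac1{2N}\|U\|_{HS}^2\le\mathrm{av}_i|Ug_i|^2\le\tfrac3{2N}\|U\|^2_{HS},\qquad \mathrm{av}_i|Ug_i|^4\le33N^{-2}\|U\|_{HS}^4.\tag{2}$$
The second part follows from (V3) and the triangle inequality in $L_2$ for $|Ug|^2=\sum_r\langle u_r,g\rangle^2$, where $u_r$ are the rows of $U$. For an $N\times N$ matrix $P$ the upper bounds in (2) hold for $|Pa_i^k|$, since $a_i^k=j_k^Tg_i$ and $\|Pj_k^T\|_{HS}=\|P\|_{HS}$. Next,
$$(\mathrm{av}_i|Ug_i|^2)^{1/2}\le12\,\mathrm{av}_i|Ug_i|,\qquad\|U\|_{HS}\le17\sqrt N\,\mathrm{av}_i|Ug_i|.\tag{3}$$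
Indeed let $f_i=|Ug_i|$ and $A=\mathrm{av}f^2$. By Hölder $A\le(\mathrm{av}f)^{2/3}(\mathrm{av}f^4)^{1/3}$, and $\mathrm{av}f^4\le33N^{-2}(2NA)^2=132A^2$ by (2). So $A^{1/2}\le\sqrt{132}\,\mathrm{av}f\le12\,\mathrm{av}f$, and $\|U\|_{HS}\le\sqrt{2N}A^{1/2}\le\sqrt{264N}\,\mathrm{av}f$. Finally, for $G:\mathbb R^{3N}\to\mathbb R^N$, as $\langle a_i^k,Gg_i\rangle=\langle j_k^Tg_i,Gg_i\rangle$,
$$\mathrm{av}_i\langle a_i^k,Gg_i\rangle=\mathrm{tr}(G\Gamma j_k)=\tfrac1N\mathrm{tr}(Gj_k)+\mathrm{tr}(G\Delta j_k),\qquad|\mathrm{tr}(G\Delta j_k)|\le10N^{-2}\|G\|_{HS}.\tag{4}$$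

Let $\|v\|_*=\max(\max_\alpha|\langle v,a_\alpha\rangle|,\max_j|v_j|)$. A random $b$ is small in this norm: $\mathbf E\|b\|_*^2\le21\log N/N$ for $N\ge3$. Indeed $|b_j|^2=1/N$, and by Hoeffding, for $u\ge1/N$, $P(\|b\|_*^2>u)\le6N^4e^{-uN/2}$. With $u_0=8\log N/N$ we get $\mathbf E\|b\|_*^2\le u_0+\int_{u_0}^\infty6N^4e^{-uN/2}\,du=(8\log N+12)/N$, and $12\le13\log N$. Put $\beta=(21\log N/N)^{t/2}$, which is at most $1$ for $N$ large. By Jensen's inequality,
$$\mathbf E\|b\|_*^{2t}\le\beta^2.\tag{5}$$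

## 7. Interpolating between $\ell_2$ and an atomic norm

We use complex interpolation. For a compatible couple $(X_0,X_1)$ of complex Banach spaces, $[X_0,X_1]_t$ consists of the values $f(t)$ of functions $f$ that are bounded and continuous on the strip $0\le\mathrm{Re}\,\zeta\le1$ with values in $X_0+X_1$, analytic inside, and continuous with limit $0$ at infinity into $X_0$ on the line $\mathrm{Re}\,\zeta=0$ and into $X_1$ on $\mathrm{Re}\,\zeta=1$. The norm of $x$ is the infimum of the larger of the two boundary suprema over all $f$ with $f(t)=x$. Two facts are used (Bergh–Löfström, *Interpolation Spaces*, Thms 4.1.2, 5.1.2). First, a map of norm $c_0$ from $X_0$ to $Y_0$ and $c_1$ from $X_1$ to $Y_1$ has norm at most $c_0^{1-t}c_1^t$ from $[X_0,X_1]_t$ to $[Y_0,Y_1]_t$. Second, $[L_{q_0}(X_0),L_{q_1}(X_1)]_t=L_q([X_0,X_1]_t)$ isometrically for $1\le q_0,q_1<\infty$, $\frac1q=\frac{1-t}{q_0}+\frac t{q_1}$. Clearly $[X,X]_t=X$. For example $[\ell_2,\ell_1]_t=\ell_p$ with $\frac1p=\frac{1-t}2+t=\frac{1+t}2$.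

**Definition (one level).** Fix $t\in(0,\frac12]$, $\kappa\in(0,1]$, $N$ large, vectors from Lemma 9, and $\frac1p=\frac{1+t}2$, so $p'=\frac2{1-t}$ and $(1-t)p'=2$. Let $H=\ell_2(M;\mathbb C^N)$. Let $E^1$ be $\ell_1(M;\mathbb C^N)$ with the norm $\inf\{\sum|c_a|:z=\sum c_aa\}$ over absolutely convergent expansions into *atoms*
$$\iota_mg_l,\qquad\kappa\,e_m\otimes a_\alpha,\qquad e_m\otimes e_j .$$
Similarly $B^1$ is $\mathbb C^N$ with the atomic norm with atoms $a_\alpha,e_j$. Let $E_\bullet$ and $B=\mathbb R^N$ be the real spaces of real-valued elements of $[H,E^1]_t$ and $[\ell_2^N,B^1]_t$, with the restricted norms.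

Atoms have norm at most $3$ in $\ell_1(M;\ell_2^N)$, and $z$ can be expanded in the atoms $e_m\otimes e_j$, so $\frac13\|z\|_{\ell_1(M;\ell_2^N)}\le\|z\|_{E^1}\le\sqrt N\|z\|_{\ell_1(M;\ell_2^N)}$. The norm of a bounded operator on $E^1$ is its supremum over atoms. In particular the norm of $\langle v,\cdot\rangle$ on $B^1$ is $\|v\|_*$, for $v\in\mathbb R^N$. All maps below are real, so bounds for them on the complex spaces restrict to the real ones.

The three kinds of atoms express the plan: the linked vectors $\iota_mg_l$ are cheap, the single vectors $e_m\otimes a_\alpha$ may cost up to $1/\kappa$, and the vectors $e_m\otimes e_j$ are there to control the basis directions. Interpolating with $H$ gives type and convexity.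

**Lemma 10.**

* (E1) $(\mathbf E\|\sum_j\varepsilon_jz_j\|^2)^{1/2}\le(\sum_j\|z_j\|^p)^{1/p}$ for finitely many $z_j\in E_\bullet$.
* (E2) $|x|\le\|x\|_B\le N^{t/2}|x|$; hence $|v|\le N^{t/2}\|v\|_{B^*}$; and $\|v\|_{B^*}\le|v|^{1-t}\|v\|_*^t$.
* (E3) $\|z\|_{\ell_p(M;B)}\le3\|z\|_{E_\bullet}$ and $\|z\|_{E_\bullet}\le\kappa^{-t}\|z\|_{\ell_p(M;B)}$; also $\|z\|_{\ell_p(M;\ell_2^N)}\le3\|z\|_{E_\bullet}$ and $\|z\|_{E_\bullet}\le N^{t/2}\|z\|_{\ell_p(M;\ell_2^N)}$. In particular $E_\bullet\cong\ell_p(M;\ell_2^N)\cong\ell_p$.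
* (E4) For $\sigma\in\ell_{p'}(M)$ and $(\sigma\otimes v)(z)=\sum_m\sigma_m\langle v,z_m\rangle$: $\|\sigma\otimes v\|_{E_\bullet^*}\le\|\sigma\|_{p'}|v|^{1-t}(3\|v\|_*)^t$. For $v=a_\alpha$ the bound is at most $3\|\sigma\|_{p'}$.
* (E5) $\|\iota_yg_l\|_{E_\bullet}\le3\|y\|_p$ and $\|y\otimes e_j\|_{E_\bullet}\le\|y\|_p$; hence $\|\iota_y\|_F\le3\|y\|_p$.
* (E6) If $3N^{-1/4}\le\kappa$ and $N^{-1/2}\le\kappa$, then
$$D_i^kz=\sum_m\langle a_i^k,z_m\rangle e_m-\sum_m\langle a_i^0,z_m\rangle e_{S_km}$$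
has norm at most $2\kappa^t$ from $E_\bullet$ to $\ell_p(M)$.

*Proof.* In each part we give the two endpoint bounds.

(E1) For $r$ vectors, the map $(z_j)\mapsto\sum\varepsilon_jz_j$ has norm $1$ from $\ell_2^r(H)$ to $L_2(H)$ by orthogonality, and norm $1$ from $\ell_1^r(E^1)$ to $L_2(E^1)$ by the triangle inequality.

(E2) At the endpoint $B^1$ we have $|x|\le\|x\|_{B^1}\le\sqrt N|x|$, because the atoms are unit vectors and include the $e_j$; at the other endpoint the norm is $|x|$. For the second statement, test $v$ on $v/|v|$, whose $B$-norm is at most $N^{t/2}$. The functional $\langle v,\cdot\rangle$ has norms $|v|$ and $\|v\|_*$ at the endpoints.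

(E3) On $H=\ell_2(M;\ell_2^N)$ the identity has norm $1$. From $E^1$ to $\ell_1(M;B^1)$ it has norm at most $3$: the atom $\iota_mg_l$ is a sum of three vectors $e_{S_km}\otimes a_l^k$ of norm at most $1$, and the other atoms have norm at most $1$. In the other direction it has norm at most $1/\kappa$, since $\|e_m\otimes a_\alpha\|_{E^1}\le1/\kappa$ and $\|e_m\otimes e_j\|_{E^1}\le1$. Interpolation gives the constants $3^t\le3$ and $\kappa^{-t}$. The third inequality follows from the first and (E2), the fourth from the bound $\sqrt N$ at the endpoint $E^1$.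

(E4) The map $z\mapsto(\langle v,z_m\rangle)_m$ has norm $|v|$ from $H$ to $\ell_2$. It sends $\iota_mg_l$ to $\sum_k\langle v,a_l^k\rangle e_{S_km}$, of $\ell_1$-norm at most $3\|v\|_*$, and the other atoms to vectors of norm at most $\|v\|_*$; so its norm from $E^1$ to $\ell_1$ is at most $3\|v\|_*$. Interpolate and pair with $\sigma$. For $v=a_\alpha$, $|v|=\|v\|_*=1$.

(E5) The map $y\mapsto\iota_yg_l$ has norm at most $3$ from $\ell_2$ to $H$, and at most $1$ from $\ell_1$ to $E^1$, since $e_m$ goes to an atom. The map $y\mapsto y\otimes e_j$ has norm at most $1$ at both ends. Since $\iota_yj_ke_j=S_ky\otimes e_j$, the bound for $\|\iota_y\|_F$ follows.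

(E6) From $H$ to $\ell_2$ the norm is at most $2$. For $E^1\to\ell_1$ we check atoms:
$$D_i^k\iota_mg_l=\sum_{k'}\langle a_i^k,a_l^{k'}\rangle e_{S_{k'}m}-\sum_{k'}\langle a_i^0,a_l^{k'}\rangle e_{S_kS_{k'}m}.$$
If $l=i$, the coefficients equal to $1$ ($k'=k$ in the first sum, $k'=0$ in the second) both belong to $e_{S_km}$ and cancel. All other coefficients have modulus at most $N^{-1/4}$ by (V1), so the norm is at most $6N^{-1/4}\le2\kappa$. The other atoms give at most $2\kappa$ and $2N^{-1/2}\le2\kappa$. So the norm on $E_\bullet$ is at most $2^{1-t}(2\kappa)^t=2\kappa^t$. $\square$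

Here is the effect announced after Lemma 8. Take $k\in\{1,2\}$ and consider the tuple with blocks $y\otimes1,0,0$. It sends $g_i$ to $y\otimes a_i^0$, and $D_i^k(y\otimes a_i^0)=\langle a_i^k,a_i^0\rangle y-S_ky$ has norm at least $(1-N^{-1/4})\|y\|_p$. So by (E6) $\|y\otimes a_i^0\|_{E_\bullet}\ge(1-N^{-1/4})\|y\|_p/(2\kappa^t)$, which is large if $\kappa^t$ is small.

**Definition (the space $E$).** Let $t_1=\frac2{p_1}-1\in(0,\frac12]$, $t_\nu=\frac{t_1}2(1+\frac1\nu)$ (strictly decreasing), $p_\nu=2/(1+t_\nu)$ (increasing, $<2$), and $\kappa_\nu=\nu^{-1/t_\nu}$, so that $\kappa_\nu^{t_\nu}=1/\nu$. Let $N_0=1$, and choose $N_1,N_2,\dots$ inductively, so large that with $t=t_\nu$, $\kappa=\kappa_\nu$, $N=N_\nu$: Lemma 9 applies; $\beta=(21\log N/N)^{t/2}\le1$; $N\ge N_{\nu-1}$ and $N\ge43$; $3N^{-1/4}\le\kappa$ and $N^{-1/2}\le\kappa$; and, with $\Lambda=\kappa^{-t}(21\log N)^{t/2}$, $\eta=N^{-t/8}$, $\delta=N^{-1/2}$,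
$$\beta\big(51\nu N_{\nu-1}+N^{t_{\nu+1}/2}\big)+\tfrac{15}N+3\Lambda\big(4\eta^t+30\delta^{1/4}+\tfrac{170}N+17N^{t/4-1/2}\big)+51N^{t/4}\kappa^{-t}\beta\le\tfrac1\nu.\tag{6}$$
Let $E_\nu$ be the resulting $E_\bullet$, $\mathfrak d_\nu$ the datum (with this $\beta$), and $E=(\bigoplus_\nu E_\nu)_{\ell_2}$.

The choice is possible: with $t_\nu,t_{\nu+1},\kappa_\nu,N_{\nu-1},\nu$ fixed, the left side of (6) tends to $0$ as $N\to\infty$. Indeed $\beta\to0$; $\beta N^{t_{\nu+1}/2}=(21\log N)^{t_\nu/2}N^{-(t_\nu-t_{\nu+1})/2}\to0$, and here we need $t_{\nu+1}<t_\nu$; $\Lambda$ grows only like a power of $\log N$, while $\eta^t,\delta^{1/4},1/N$ and $N^{t/4-1/2}$ are negative powers of $N$; and $N^{t/4}\beta=(21\log N)^{t/2}N^{-t/4}\to0$.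

The space $E$ is separable, and $E_\nu\cong\ell_{p_\nu}$ by (E3), with $p_\nu\in[p_1,2)$.

## 8. Every tuple in the unit ball of $F(E)$ is close to some $\iota_y$

**Proposition 11.** Fix $\nu$, and let $F,s$ refer to the datum $\mathfrak d_\nu$, and $p=p_\nu$. With $\iota_y$ valued in $E_\nu\subset E$, the space $Z=E$ satisfies (P1)–(P3) of Lemma 8 with $\gamma=\gamma_\nu=9/\nu$.

Granting this, $E$ has $\Pi(18,9/\nu)$ for $\mathfrak d_\nu$ by Lemma 8, for every $\nu$, and Proposition 7 proves item 1 of Theorem 2. Saturation is not used, so the conclusion holds for every extension, in particular for every $\aleph_1$-saturated one, and the answer to the problem is negative.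

*Proof of Proposition 11.* Write $N,n,t,\kappa,\beta$ for the parameters of level $\nu$. (P1) is (E5). By (S2), applied to the inclusion $E_\nu\subset E$ and to the norm-one projection $E\to E_\nu$, $s_E=s_{E_\nu}$ for maps into $E_\nu$. For $R\in\mathcal R(E_\nu)$ put $R_mx=R(e_m\otimes x)$ and $r_m=\frac1N\mathrm{tr}R_m$. By (E3) $z=\sum_me_m\otimes z_m$ converges in $E_\nu$, so $Rz=\sum_mR_mz_m$. By (1) and the definition of $\mathcal R(E_\nu)$,
$$|Rz|^2=N\,\mathbf E\langle b,Rz\rangle^2\le N\,\mathbf E\|R^*b\|^2\|z\|^2\le N\beta^2\|z\|^2.\tag{7}$$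

**(P2), lower bound.** *We exhibit test maps in $\mathcal R(E_\nu)$.* For $\|\sigma\|_{p'}\le1$ let $R_\sigma z=\sum_m\sigma_mz_m$, so $R_\sigma^*v=\sigma\otimes v$. By (E4), $\|R_\sigma^*a_\alpha\|\le3$. By (E4), $|b|=1$ and (5), $\mathbf E\|R_\sigma^*b\|^2\le9\,\mathbf E\|b\|_*^{2t}\le9\beta^2$. So $\frac13R_\sigma\in\mathcal R(E_\nu)$. Since $\frac1N\mathrm{tr}(R_\sigma(y\otimes1))=\sum\sigma_my_m$, (S3) gives $s(y\otimes1)\ge\frac13\|y\|_p$.

**(P2), upper bound.** *We estimate an arbitrary $R\in\mathcal R(E_\nu)$, using that $\iota_yg_i$ is short.* Let $G=R\iota_y:\mathbb R^{3N}\to\mathbb R^N$. By (4), $\frac1N\mathrm{tr}(R(y\otimes1))=\frac1N\mathrm{tr}(Gj_0)=\mathrm{av}_i\langle R^*a_i^0,\iota_yg_i\rangle-\mathrm{tr}(G\Delta j_0)$. The first term is at most $3\|y\|_p$ in modulus, by (E5). By (2) and (7), $\|G\|_{HS}\le\sqrt{2N}\cdot\sqrt N\beta\cdot3\|y\|_p$, so by (4) the second is at most $10N^{-2}\cdot3\sqrt2N\|y\|_p\le43N^{-1}\|y\|_p\le\|y\|_p$. By (S3), $s(y\otimes1)\le4\|y\|_p$.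

Now let $T=(T^{(\nu')})_{\nu'}\in F(E)$ with $\|T\|_F\le1$, and let $T'=T^{(\nu)}$, also viewed as a map into $E$. The proof of (P3) has three steps: discard the other levels, find sequences $y^{(k)}$ and link them, and show that $T'j_k$ is close to $y^{(k)}\otimes1$.

**(P3), Step 1: the other levels are invisible to $s$.** By (S1), $s_E(Tj_k-T'j_k)\le\beta(\mathbf E\|(T-T')j_kb\|^2)^{1/2}$. We bound the levels above and below $\nu$ separately.

For $\nu'>\nu$ put $u=p_{\nu+1}$. Since $p_{\nu'}\ge u$, each such $E_{\nu'}$ satisfies (E1) with exponent $u$. As $u\le2$, the triangle inequality in $\ell_{2/u}$ gives, for $z_j=(z_j^{(\nu')})$ in $E$,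
$$\Big(\sum_{\nu'>\nu}\mathbf E\|\sum_j\varepsilon_jz_j^{(\nu')}\|^2\Big)^{1/2}\le\Big(\sum_{\nu'>\nu}\big(\sum_j\|z_j^{(\nu')}\|^u\big)^{2/u}\Big)^{1/2}\le\Big(\sum_j\big(\sum_{\nu'>\nu}\|z_j^{(\nu')}\|^2\big)^{u/2}\Big)^{1/u}.$$
Apply this to $z_j=N^{-1/2}Tj_ke_j$. Since $\|Tj_ke_j\|\le1$, this part contributes at most $N^{1/u-1/2}=N^{t_{\nu+1}/2}$.

For $\nu'<\nu$ put $q=p_{\nu'}\le2$, and let $T_m:\mathbb R^{3N}\to\mathbb R^{N_{\nu'}}$ be the components of $T^{(\nu')}$. By (E3) for $E_{\nu'}$, Minkowski's inequality ($2/q\ge1$), (1), (3), and Minkowski again,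
$$(\mathbf E\|T^{(\nu')}j_kb\|^2)^{1/2}\le N_{\nu'}^{t_{\nu'}/2}\Big(\sum_m(\mathbf E|T_mj_kb|^2)^{q/2}\Big)^{1/q}\le N_{\nu'}\Big(\sum_m(N^{-1/2}\|T_m\|_{HS})^q\Big)^{1/q}\le17N_{\nu'}\,\mathrm{av}_i\Big(\sum_m|T_mg_i|^q\Big)^{1/q}.$$
By (E3) again the last sum to the power $1/q$ is at most $3\|T^{(\nu')}g_i\|\le3$, so the whole is at most $51N_{\nu'}\le51N_{\nu-1}$. There are fewer than $\nu$ such levels. Hence
$$s_E(Tj_k-T'j_k)\le\beta\,(51\,\nu N_{\nu-1}+N^{t_{\nu+1}/2}).\tag{8}$$

**(P3), Step 2: the sequences $y^{(k)}$, and why they are linked.** Let $T_m:\mathbb R^{3N}\to\mathbb R^N$ now be the components of $T'$ and put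
$$y^{(k)}_m=\mathrm{av}_i\langle a_i^k,T_mg_i\rangle .$$
By (E4), $|\sum\sigma_my_m^{(k)}|=|\mathrm{av}_i(\sigma\otimes a_i^k)(T'g_i)|\le3\|\sigma\|_{p'}$, so $\|y^{(k)}\|_p\le3$. By the definition of $D_i^k$ we have $y^{(k)}-S_ky^{(0)}=\mathrm{av}_iD_i^kT'g_i$, and (E6) gives $\|y^{(k)}-S_ky^{(0)}\|_p\le2\kappa^t$. Put $y=y^{(0)}$. By (P2),
$$s_E(y^{(k)}\otimes1-S_ky\otimes1)\le8\kappa^t=8/\nu.\tag{9}$$

**(P3), Step 3: $s(T'j_k-y^{(k)}\otimes1)$ is small.** *By (S3) we must bound $\frac1N\mathrm{tr}(R(T'j_k-y^{(k)}\otimes1))$ uniformly in $R\in\mathcal R(E_\nu)$. The idea is that only the scalar part $r_m1$ of $R_m$ matters, because a matrix of trace $0$ is almost invisible to the random vectors.* Let $R\in\mathcal R(E_\nu)$.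

**Step 3a, sizes.** With $R_m^*=R_m^T$ put
$$\theta_m=(\mathbf E\|R_m^*b\|_{B^*}^2)^{1/2},\qquad h_m=N^{-1/2}\|R_m\|_{HS}=(\mathbf E|R_m^*b|^2)^{1/2}.$$
By (E3) and $\ell_p(M;B)^*=\ell_{p'}(M;B^*)$, $(\sum_m\|R_m^*b\|_{B^*}^{p'})^{1/p'}\le\kappa^{-t}\|R^*b\|_{E_\nu^*}$. Take $L_2$-norms in $\varepsilon$ and use Minkowski ($p'\ge2$), and then $h_m\le N^{t/2}\theta_m$ from (E2):
$$\Big(\sum_m\theta_m^{p'}\Big)^{1/p'}\le\kappa^{-t}\beta,\qquad\Big(\sum_mh_m^{p'}\Big)^{1/p'}\le N^{t/2}\kappa^{-t}\beta=\kappa^{-t}(21\log N)^{t/2}=\Lambda.\tag{10}$$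
On the side of $T'$ let $\tau_{mi}=\|T_mg_i\|_B$ and $\tau_m=(\mathrm{av}_i\tau_{mi}^p)^{1/p}$. Since $\|T'g_i\|\le1$, (E3) gives $(\sum_m\tau_m^p)^{1/p}\le3$. By (3) and $|\cdot|\le\|\cdot\|_B$, $\|T_m\|_{HS}\le17\sqrt N\tau_m$. Applying (3) to the scalar maps $\langle f,T_m\,\cdot\rangle$ with $\|f\|_{B^*}\le1$, whose Hilbert–Schmidt norm is $|T_m^Tf|$, we also get $\|T_m:\ell_2^{3N}\to B\|\le17\sqrt N\tau_m$.

**Step 3b, reduction to trace zero.** By (4), (2), (7), $\frac1N\mathrm{tr}(RT'j_k)=\mathrm{av}_i\langle a_i^k,RT'g_i\rangle+O$ with $|O|\le10N^{-2}\sqrt{2N}\sqrt N\beta\le15/N$. Since $\frac1N\mathrm{tr}(R(y^{(k)}\otimes1))=\sum_mr_my_m^{(k)}$,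
$$\tfrac1N\mathrm{tr}\big(R(T'j_k-y^{(k)}\otimes1)\big)=O+\sum_m\Sigma_m,\qquad\Sigma_m=\mathrm{av}_i\langle a_i^k,P_mT_mg_i\rangle,\quad P_m=R_m-r_m1.\tag{11}$$
The sums over $m$ converge absolutely by $\ell_{p'}$–$\ell_p$ duality: $(\|R_m^*a_i^k\|_{B^*})_m\in\ell_{p'}$ and $(\tau_{mi})_m\in\ell_p$; and $|r_m|\le N^{-1/2}\|R_m\|_{HS}=h_m$, $(h_m)\in\ell_{p'}$, $y^{(k)}\in\ell_p$.

If $h_m=0$ then $P_m=0$ and $\Sigma_m=0$. Fix $m$ with $h_m\neq0$ and write $P=P_m$. Then $\mathrm{tr}P=0$ and $\|P\|_{HS}\le\|R_m\|_{HS}=h_m\sqrt N$. We want to apply (V4), which requires an operator norm bound, so we cut off the large singular values.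

**Step 3c, cutting $P$.** Let $Q$ be the spectral projection of $PP^T$ for eigenvalues $>\omega^2h_m^2$. Then $\mathrm{rank}\,Q\cdot\omega^2h_m^2\le\|P\|_{HS}^2$, so $\mathrm{rank}\,Q\le N/\omega^2=N^{t/2}$. Put $U=h_m^{-1}(1-Q)P$, so $P=h_mU+QP$. Then $\|U\|_{HS}\le\sqrt N$ and $\|U\|_{op}\le\omega$, so $U$ is admissible. Since $\mathrm{tr}P=0$,
$$\frac{|\mathrm{tr}U|}N=\frac{|\mathrm{tr}(QP)|}{Nh_m}\le\frac{\|Q\|_{HS}\|P\|_{HS}}{Nh_m}\le N^{t/4-1/2}\le\eta,$$
because $\frac38t\le\frac12$. So for $i$ good for $U$, (V4) gives $|\langle U^Ta_i^k,a_\alpha\rangle|=|\langle a_i^k,Ua_\alpha\rangle|\le2\eta$ and $|(U^Ta_i^k)_j|\le\eta$, that is, $\|U^Ta_i^k\|_*\le2\eta$.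

**Step 3d, good $i$.** By (E2), Hölder, $(1-t)p'=2$ and (2) (which gives $\mathrm{av}_i|U^Ta_i^k|^2\le\frac32$),
$$\mathrm{av}_i1_{good}|\langle h_mU^Ta_i^k,T_mg_i\rangle|\le h_m(2\eta)^t\,\mathrm{av}_i|U^Ta_i^k|^{1-t}\tau_{mi}\le h_m(2\eta)^t\big(\mathrm{av}_i|U^Ta_i^k|^2\big)^{1/p'}\tau_m\le4\eta^th_m\tau_m .$$

**Step 3e, bad $i$.** There are at most $\delta n$ of them. By Hölder with exponents $4,4,2$, (2), (3) and $|\cdot|\le\|\cdot\|_B$,
$$\mathrm{av}_i1_{bad}\,h_m|U^Ta_i^k||T_mg_i|\le h_m\delta^{1/4}\big(\mathrm{av}_i|U^Ta_i^k|^4\big)^{1/4}\big(\mathrm{av}_i|T_mg_i|^2\big)^{1/2}\le h_m\delta^{1/4}\,33^{1/4}\cdot12\,\tau_m\le30\,\delta^{1/4}h_m\tau_m .$$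

**Step 3f, the part $QP$.** *Here smallness comes from the low rank of $Q$.* By (4), $\mathrm{av}_i\langle a_i^k,QPT_mg_i\rangle=\frac1N\mathrm{tr}(QPT_mj_k)+\mathrm{tr}(QPT_m\Delta j_k)$. The last term is at most $10N^{-2}\cdot h_m\sqrt N\cdot17\sqrt N\tau_m=170N^{-1}h_m\tau_m$. In the first term put $P=R_m-r_m1$. The scalar part gives
$$\tfrac1N|r_m\mathrm{tr}(QT_mj_k)|\le\tfrac1Nh_m\|Q\|_{HS}\|T_m\|_{HS}\le\tfrac1Nh_mN^{t/4}\,17\sqrt N\tau_m=17N^{t/4-1/2}h_m\tau_m .$$
For the other part use (1), twice; by (1), $\mathbf E|Qb|^2=\mathrm{rank}\,Q/N\le N^{t/2-1}$, and hence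
$$\tfrac1N|\mathrm{tr}(QR_mT_mj_k)|=\tfrac1N|\mathrm{tr}(R_mT_mj_kQ)|=|\mathbf E\langle R_m^*b,T_mj_kQb\rangle|\le\theta_m\cdot17\sqrt N\tau_m\,(\mathbf E|Qb|^2)^{1/2}\le17N^{t/4}\theta_m\tau_m .$$

**Step 3g, summation.** Sum over $m$ by Hölder, using (10) and $(\sum\tau_m^p)^{1/p}\le3$, so $\sum h_m\tau_m\le3\Lambda$ and $\sum\theta_m\tau_m\le3\kappa^{-t}\beta$. The bounds are uniform in $R$, so by (11) and (S3)
$$s(T'j_k-y^{(k)}\otimes1)\le\tfrac{15}N+3\Lambda\big(4\eta^t+30\delta^{1/4}+\tfrac{170}N+17N^{t/4-1/2}\big)+51N^{t/4}\kappa^{-t}\beta .\tag{12}$$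

**(P3), conclusion.** By the choice (6) the right-hand sides of (8) and (12) add up to at most $1/\nu$. Together with (9), $s_E(Tj_k-S_ky\otimes1)\le9/\nu$ for $k=0,1,2$, and $\|y\|_p\le3$. $\square$

This proves item 1 of Theorem 2.

## 9. The two-point inequality and uniform convexity

*Proof of item 2.* We interpolate the map $(x,y)\mapsto(x+y,x-y)$, first inside one level and then between exponents.

**Step 1: the exponent of the level.** On $H$ the map has norm $2^{1/2}$ as a map $\ell_2^2(H)\to\ell_2^2(H)$. On $E^1$ it has norm at most $2^{1/r}$ as a map $\ell_1^2(E^1)\to\ell_r^2(E^1)$, for $r<\infty$: by the triangle inequality it suffices to check $(x,0)$ and $(0,y)$. Interpolate with parameter $t_\nu$ and let $r\to\infty$. The target exponent tends to $2/(1-t_\nu)=p_\nu'$, and the norm is at most $2^{(1-t_\nu)/2}=2^{1/p_\nu'}$ from $\ell_{p_\nu}^2(E_\nu)$ to $\ell_{p'_\nu}^2(E_\nu)$.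

**Step 2: the exponent $p_1$ on every level.** Choose $\theta\in[0,1)$ with $\frac1{p_1}=\frac{1-\theta}{p_\nu}+\theta$, which is possible as $1<p_1\le p_\nu$. Then $\frac1{p_1'}=1-\frac1{p_1}=\frac{1-\theta}{p_\nu'}$. If $\theta=0$ there is nothing to do. Otherwise interpolate the bound of Step 1 (over the complex space $[H,E^1]_{t_\nu}$) with the norm-$2^{1/r}$ map $\ell_1^2\to\ell_r^2$ over the same space, with parameter $\theta$, and let $r\to\infty$. This gives norm at most $2^{1/p_1'}$ from $\ell_{p_1}^2(E_\nu)$ to $\ell_{p_1'}^2(E_\nu)$.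

**Step 3: the sum.** For $x=(x_\nu),y=(y_\nu)\in E$, Minkowski's inequality, used twice (with $p_1'\ge2$ and with $p_1\le2$), gives
$$\big\|(x+y,x-y)\big\|_{\ell_{p_1'}^2(E)}\le\Big(\sum_\nu\|(x_\nu+y_\nu,x_\nu-y_\nu)\|^2_{\ell^2_{p_1'}(E_\nu)}\Big)^{1/2}\le2^{1/p_1'}\Big(\sum_\nu\|(x_\nu,y_\nu)\|^2_{\ell^2_{p_1}(E_\nu)}\Big)^{1/2}\le2^{1/p_1'}\|(x,y)\|_{\ell_{p_1}^2(E)} .$$
Raised to the power $p_1'$ this is the asserted inequality. For $\|u\|=\|v\|=1$ its right side is $2\cdot2^{p_1'/p_1}=2^{p_1'}$, so $\|\frac{u+v}2\|^{p_1'}\le1-\|\frac{u-v}2\|^{p_1'}$, and $E$ is uniformly convex. The remaining statements were noted at the end of Section 7. $\square$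

The value $p_1=2$ must be excluded. The inequality would then read $\|x+y\|^2+\|x-y\|^2\le2(\|x\|^2+\|y\|^2)$, and applying it to $x+y$ and $x-y$ gives the reverse inequality. So $E$ would be a Hilbert space, and item 1 fails for Hilbert spaces by fact (4).

## 10. Renormings of a single $\ell_p$

**Proposition 12.** Let $p\in[4/3,2)$. There are equivalent norms $|\cdot|_\nu$ on $\ell_p$ ($\nu=1,2,\dots$) and $c>0$ such that any isomorphism $J$ from a nonstandard hull of $(\ell_p,|\cdot|_\nu)$ onto a hyperfinite-dimensional space satisfies $\|J\|\|J^{-1}\|\ge c\,\nu^{1/8}$.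

*Proof.* Take a single space $E_\bullet$ with $t=\frac2p-1\in(0,\frac12]$, $\kappa=\nu^{-1/t}$, and $N$ so large that Lemma 9 applies, $\beta\le1$, $N\ge43$, $3N^{-1/4}\le\kappa$, $N^{-1/2}\le\kappa$, and the right-hand side of (12) is at most $1/\nu$. By (E3), $E_\bullet\cong\ell_p$, so its norm can be carried over to $\ell_p$. The proofs of (P1), (P2) and of Steps 2 and 3 of (P3), with $T'=T$ and without Step 1, show that $Z=E_\bullet$ satisfies (P1)–(P3) with $\gamma=9/\nu$. By Lemma 8 it has $\Pi(18,9/\nu)$. Let $J$ be as in the statement, scaled so that $\|J^{-1}\|=1$, and $D=\|J\|$, which is $\|J\|\|J^{-1}\|$. By Lemma 6 the internal space of ${}^*$-finite dimension has internally $\Pi(36D,9/\nu)$, so by the transfer of Lemma 5, $9/\nu>2^{-8}(36D)^{-8}$. That is, $(72D)^8>\nu/9$, and $c=\frac1{72\cdot9^{1/8}}$ will do. $\square$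

Each of these spaces is isomorphic to $\ell_p$, so by fact (4) it does have a hull isomorphic to a hyperfinite-dimensional space. But there is no uniform constant, even among the renormings of one $\ell_p$. In the $\ell_2$-sum $E$ of Theorem 2 the corresponding lower bounds occur for all $\nu$ at once, and no isomorphism is left.
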